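# Removing adjacent crossings from monotone drawings at no cost

## Theorem 1 and the two crossing numbers it compares

**Theorem 1.** Every (finite, simple) ordered graph $G$ has a monotone drawing in which no two adjacent edges cross and in which the number of crossings equals $\mathrm{mon\text{-}cr}_-(G)$. Hence
$$\mathrm{mon\text{-}cr}(G)=\mathrm{mon\text{-}cr}_-(G).$$

We unpack the terms one at a time.

**Definition (ordered graph).** An ordered graph is a graph $G$ with a linear order $v_1<v_2<\dots<v_n$ of its vertices. We write simply $1,\dots,n$ for the vertices. An edge $g$ has a left endpoint $l(g)$ and a right endpoint $r(g)$, with $l(g)<r(g)$. We write $ij$ for the edge with left endpoint $i$ and right endpoint $j$.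

**Definition (monotone drawing).** A monotone drawing of $G$ is a drawing in the plane such that

- vertex $i$ is a point with $x$-coordinate $x_i$, where $x_1<\dots<x_n$;
- every edge is an $x$-monotone curve joining its endpoints, that is, every vertical line meets it in at most one point;
- no edge passes through a vertex other than its endpoints;
- any two edges have finitely many common interior points, and each of them is a proper crossing (the curves change sides there);
- no three edges pass through a common crossing point.

Two edges are *independent* if they have no common endpoint, and *adjacent* if they are distinct and have one.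

**Definition (the two numbers).** $\mathrm{mon\text{-}cr}(G)$ is the minimum, over all monotone drawings of $G$, of the total number of crossings between pairs of edges. $\mathrm{mon\text{-}cr}_-(G)$ is the minimum, over all monotone drawings, of the number of crossings between pairs of independent edges.

Clearly $\mathrm{mon\text{-}cr}_-(G)\le\mathrm{mon\text{-}cr}(G)$, since for each single drawing the second count omits some crossings. Whether equality always holds is a question from "Intersection Patterns of Edges in Topological Graphs", https://infoscience.epfl.ch/record/174699/files/EPFL_TH5334.pdf. What makes it a real question is that in the second count adjacent edges may cross as often as they like for free, and one could imagine using this freedom to save independent crossings. The theorem says that the freedom is worthless.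

Here is a drawing, called $D_0$ from now on, which will accompany us. The graph has vertices $1,\dots,5$ and edges $14,15,24,35$. The vertices are
$$1=(0,0),\quad 2=(1,0),\quad 3=(2,0),\quad 4=(6,1),\quad 5=(8,-1),$$
and the edges are the polygonal lines through the following points:

- $14$: $(0,0),(1,-1),(3,-1),(5,1),(6,1)$;
- $15$: $(0,0),(1,1),(3,1),(5,-1),(8,-1)$;
- $24$: $(1,0),(2,-2),(5,-2),(6,1)$;
- $35$: $(2,0),(3,2),(6,2),(8,-1)$.

Edges $14$ and $15$ cross at $(4,0)$. Edge $24$ starts between them, leaves downward through $14$ at $(\tfrac32,-1)$, stays below both, and crosses $15$ at $(\tfrac{16}{3},-1)$ on its way up to vertex $4$. Edge $35$ also starts between $14$ and $15$, leaves upward through $15$ at $(\tfrac52,1)$, and stays above everything until it reaches vertex $5$. There are no other crossings. So there are four crossings in total, but only one of them, between $15$ and $24$, is a crossing of independent edges.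

## Matchings, stars, and graphs with at most one edge arriving at each vertex

In a few families the theorem can be checked by hand.

If $G$ is a matching, there are no adjacent pairs, and the two numbers are equal by definition.

If $G$ is a star, there are no independent pairs, so $\mathrm{mon\text{-}cr}_-(G)=0$. Put the vertices on the parabola $y=x^2$ and draw straight segments. No three vertices are collinear, so no segment passes through a third vertex and two segments from the center meet only there. Hence $\mathrm{mon\text{-}cr}(G)=0$.

If every vertex is the right endpoint of at most one edge, then again $\mathrm{mon\text{-}cr}(G)=0$. Sweep from left to right, keeping the edges already started but not finished at distinct heights. When vertex $k$ comes up, at most one of these edges has to end there. If there is one, place $k$ on it, at its current height; if there is none, place $k$ at a height not used by any current edge. Then start the edges with left endpoint $k$ and fan them out into distinct heights close to that of $k$. No crossing ever occurs. The mirror image handles graphs in which every vertex is the left endpoint of at most one edge.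

So any difficulty must come from edges that share left endpoints in the presence of edges that share right endpoints. This will be exactly the point where the naive proof breaks.

## Overlapping curves: pre-drawings and alternation numbers

We shall want to say "let the edge $f$ follow the edge $e$ for a while". Taken literally, this makes $f$ and $e$ overlap, which a drawing does not allow. So we work with a looser object and a robust way of counting.

Until the last section all graphs are finite and simple. Fix $x_1<\dots<x_n$. An $x$-monotone edge $g$ is the graph of a continuous function $\varphi_g$ on $[x_{l(g)},x_{r(g)}]$, the *domain* of $g$. The *common interval* of two edges is the intersection of their domains.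

**Definition (pre-drawing).** A pre-drawing $\Phi$ of $G$ consists of points $(x_k,y_k)$ and, for each edge $g$, a continuous function $\varphi_g$ on $[x_{l(g)},x_{r(g)}]$ with $\varphi_g(x_k)=y_k$ for $k=l(g),r(g)$ and $\varphi_g(x_k)\ne y_k$ for $l(g)<k<r(g)$. The curves may otherwise overlap arbitrarily.

For example, $y_k=0$ for all $k$ and $\varphi_g(t)=(t-x_{l(g)})(x_{r(g)}-t)$ gives a pre-drawing of any ordered graph.

**Definition (alternation number).** $\mathrm{alt}_\Phi(g,h)$ is the largest $m$ such that there are points $t_0<\dots<t_m$ in the common interval of $g,h$ at which $\varphi_g-\varphi_h$ is nonzero and alternates in sign. It is $0$ if no such sequence exists.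

For example, let the common interval be $[0,3]$ and let $\varphi_g-\varphi_h$ be positive on $[0,1)$ and zero on $[1,2]$. If it is positive again on $(2,3]$, then $\mathrm{alt}=0$: the curves touch along a stretch and separate on the same sides. If it is negative on $(2,3]$, then $\mathrm{alt}=1$.

Since each interval $(t_i,t_{i+1})$ contains a zero,
$$\mathrm{alt}_\Phi(g,h)\le \#\{\text{zeros of }\varphi_g-\varphi_h\text{ in the open common interval}\}.\tag{1}$$

A monotone drawing $D$ is a pre-drawing. In it, the zeros of $\varphi_g-\varphi_h$ in the open common interval are the crossings of $g$ and $h$, and each is a sign change. If there are $m$ of them, they cut the open common interval into $m+1$ pieces with alternating signs, so together with (1) the number of crossings $x(g,h)=x_D(g,h)$ equals $\mathrm{alt}_D(g,h)$. For a set $W$ of $x$-coordinates, $x_W(g,h)$ denotes the number of crossings of $g$ and $h$ with $x$-coordinate in $W$. Finally, two edges sharing a vertex that is the right endpoint of one and the left endpoint of the other never cross, because their common interval is a point.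

## Above or below: sign words and Lemma 1

The next lemma says that pre-drawings are as good as drawings. The reason is that only one piece of information matters: which edges pass above and which pass below each vertex.

**Lemma 1.** For every pre-drawing $\Phi$ of $G$ there is a monotone drawing $D$ of $G$ with $x_D(g,h)\le\mathrm{alt}_\Phi(g,h)$ for all pairs $g\ne h$.

*Proof.* **Step 1: a lower bound for $\mathrm{alt}_\Phi$ from signs alone.** Let
$$s_g(k)=\mathrm{sign}(\varphi_g(x_k)-y_k)\qquad(l(g)\le k\le r(g)).$$
This is $0$ exactly for $k\in\{l(g),r(g)\}$. For $g\neq h$ let $[\alpha,\beta]$ be the common range of indices, $\alpha=\max(l(g),l(h))$ and $\beta=\min(r(g),r(h))$. If $\alpha\le\beta$, put $d_k=s_g(k)-s_h(k)$ for $\alpha\le k\le\beta$, and let $\chi(g,h)$ be the number of sign changes of $(d_\alpha,\dots,d_\beta)$ after deleting zeros; if $\alpha>\beta$, put $\chi(g,h)=0$. If $d_k>0$, then $\varphi_g(x_k)-y_k$ has a larger sign than $\varphi_h(x_k)-y_k$, so $\varphi_g(x_k)>\varphi_h(x_k)$; symmetrically for $d_k<0$. So sign changes of the $d_k$ are alternations of $\varphi_g-\varphi_h$ at points $x_k$, and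
$$\chi(g,h)\le\mathrm{alt}_\Phi(g,h).$$
It remains to construct a monotone drawing $D$ with
$$x_D(g,h)=\chi(g,h)\quad\text{for all pairs } g\ne h.\tag{2}$$

**Step 2: decide the vertical order of the edges above and below each vertex.** Let $P_k=\{g:l(g)<k<r(g)\}$ be the set of edges passing vertex $k$. To $g\in P_k$ assign the forward word $(s_g(k),s_g(k+1),\dots,s_g(r(g)))$ and the backward word $(s_g(k),s_g(k-1),\dots,s_g(l(g)))$. In each of these words the letter $0$ occurs only as the last letter, so no word is a proper prefix of another. Order $P_k$ lexicographically, with $-<0<+$, by forward words, and break ties lexicographically by backward words.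

This is a linear order. If two distinct edges have equal forward words, then these have the same length, so the edges have the same right endpoint. As $G$ is simple, their left endpoints differ, so their backward words have different lengths and are different. Call the order $<_k$. Since the first letter decides first, all $g$ with $s_g(k)=-$ precede all $g$ with $s_g(k)=+$.

For instance, edges $14$ and $15$ that both pass above $2$ and $3$ have forward words $(+,+,0)$ and $(+,+,s,0)$ at $k=2$, where $s=s_{15}(4)$. If $15$ passes above $4$, it comes higher at vertex $2$ as well. The rule looks ahead to the first place where the two edges must differ.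

**Step 3: draw.** Put vertex $k$ at $(x_k,0)$. Let the edges of $P_k$ meet the line $x=x_k$ at distinct nonzero heights, increasing in $<_k$, negative if $s_g(k)=-$ and positive if $s_g(k)=+$. Between consecutive lines draw straight segments. Two edges at the same point of a line $x=x_k$ are both at vertex $k$. So all other meetings of edges happen in open strips between consecutive lines. In an open strip two segments cross, once and properly, if and only if their orders on the two bounding lines are strictly opposite. (They cannot have both ends in common, because then both would be the edge from $k$ to $k+1$.)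

**Step 4: avoid triple points.** Consider three segments of the strip between lines $k$ and $k+1$ that pairwise cross; which segments cross depends only on the orders, not on the exact heights. Let $a_i$, $b_i$ ($i=1,2,3$) be their left and right heights. The $a_i$ are distinct, and so are the $b_i$, so at most one left end is the vertex $k$. Number the segments so that the left end of the first is not a vertex. If the three segments meet at a point with height $y$ at relative position $s\in(0,1)$, then $(1-s)a_i+sb_i=y$ for all $i$, so the nonzero vector $(-y,1-s,s)$ is annihilated by the matrix with rows $(1,a_i,b_i)$, and its determinant is zero. This determinant has the form $a_1(b_2-b_3)+{}$(terms without $a_1$). The height $a_1$ can be varied freely. The heights $b_2,b_3$ are either two different variables or one variable and the constant $0$. So the determinant is a nonzero polynomial in the free heights. There are finitely many such polynomials, and their product cannot vanish identically on the nonempty open set of heights that respect the prescribed orders and signs. So we can choose heights without triple points, and $D$ is a monotone drawing.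

**Step 5: count the crossings of $g\neq h$.** If $\alpha\ge\beta$, there are no crossings and $\chi(g,h)=0$. Let $\alpha<\beta$. Let $\sigma_k$ be the sign of the height of $g$ minus the height of $h$ on line $k\in[\alpha,\beta]$. It is $0$ only if both edges are at vertex $k$, which forces $k\in\{\alpha,\beta\}$. We claim that if $\sigma_k\ne0$, then
$$\sigma_k=\mathrm{sign}(d_j)\ \text{ for the smallest } j\ge k \text{ with } d_j\neq0 \text{ if such a } j \text{ exists, and otherwise for the largest } j\le k\text{ with } d_j\ne0,$$
where $j$ runs over $[\alpha,\beta]$. If exactly one of the edges has $k$ as an endpoint, its height is $0$ and the other edge has the sign given by its $s$-value, so $d_k\ne0$ and $\sigma_k=\mathrm{sign}(d_k)$. Otherwise $g,h\in P_k$. If the forward words differ, their first difference occurs at some $j\le\beta$, because at $\beta$ at least one of the words ends with $0$, and if both do and there was no earlier difference, they are equal. At this $j$ the lexicographic rule gives $\sigma_k=\mathrm{sign}(d_j)$. If the forward words are equal, then both edges end at $\beta$, $d_j=0$ for all $j\in[k,\beta]$, and the backward words decide at their first difference, which is the largest $j\le k$ with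 $d_j\ne0$; in the same way $j\ge\alpha$.

Not all $d_j$ vanish. At $\alpha$ one of the two edges has sign $0$, so $d_\alpha=0$ means that both edges have left endpoint $\alpha$. Likewise $d_\beta=0$ means that both have right endpoint $\beta$. Both cannot hold in a simple graph.

So $(\sigma_\alpha,\dots,\sigma_\beta)$ is the sequence $(d_k)$ with each zero filled in by the next nonzero sign (or, at the end, by the last one), except that $\sigma_\alpha$ or $\sigma_\beta$ may be $0$ at a shared endpoint. Filling in zeros does not change the number of sign changes. The exception does not lose one either: if $\sigma_\alpha=0$, then $d_\alpha=0$ and the filled-in value at $\alpha$ would be that at $\alpha+1$; if $\sigma_\beta=0$, then $d_\beta=0$ and the filled-in value at $\beta$ would be that at $\beta-1$. Hence the number of $k$ with $\sigma_k\sigma_{k+1}<0$ is $\chi(g,h)$. By Step 3, it is also the number of crossings. This proves (2). $\square$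

Note what the proof gives beyond the statement: $D$ satisfies (2), so its crossing counts depend only on the signs $s_g(k)$, and $D$ is made of straight segments between consecutive lines $x=x_k$. Any choice of signs $s_g(k)\in\{+,-\}$ for $l(g)<k<r(g)$ occurs, for instance with $y_k=0$ and $\varphi_g$ piecewise linear through the points $(x_k,s_g(k))$.

**An example where crossings are forced.** Take vertices $1,\dots,6$ and edges $23,34,45,14,25,36$. Suppose some drawing had no independent crossing. Then $\chi=0$ for all independent pairs, by Step 1. From the pair $14,23$ we get $s_{14}(2)=s_{14}(3)=:p$. From $25,34$ we get $s_{25}(3)=s_{25}(4)=:q$. From $36,45$ we get $s_{36}(4)=s_{36}(5)=:r$. For the pair $14,25$ the sequence $d$ is $(p,\,p-q,\,-q)$, so $q=-p$. For $25,36$ it is $(q,\,q-r,\,-r)$, so $r=-q=p$. But for $14,36$ it is $(p,-r)=(p,-p)$, a sign change. This is a contradiction, so $\mathrm{mon\text{-}cr}_-\ge1$.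

Conversely, choose $p=+$, $q=-$, $r=+$. The pair $14,36$ has $\chi=1$. The independent pairs just discussed have $\chi=0$. For the remaining pairs, the common interval is a point or empty, or the edges are adjacent and $d$ is $(0,+)$ for $23,25$; $(-,0)$ for $34,14$; $(0,-)$ for $34,36$; $(+,0)$ for $45,25$. All these have $\chi=0$. By (2), $\mathrm{mon\text{-}cr}\le1$. So both numbers are $1$.

## Letting one edge follow another, and where that fails

Let $D$ be a monotone drawing and $e$ an edge, $v=l(e)$, $a=r(e)$. Put
$$L_e=\{f\ne e:l(f)=v\},\qquad R_e=\{q\neq e:r(q)=a\},$$
and let $S_e$ be the set of all edges other than $e$ in neither set. As $G$ is simple, $L_e\cap R_e=\emptyset$.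

**Where an adjacent edge is on the wrong side.** For $f\in L_e$ with $r(f)=b$ (so $b\ne a$), the common interval of $e$ and $f$ is $[x_v,x_{\min(a,b)}]$. Let $\tau$ be the sign of $\varphi_f-\varphi_e$ at $x_{\min(a,b)}$. It is nonzero because neither edge passes through a vertex that is not its endpoint. Define
$$W(e,f)=\{t\in(x_v,x_{\min(a,b)}):\ \mathrm{sign}(\varphi_f-\varphi_e)(t)=-\tau\}.$$
Similarly, for $q\in R_e$ with $l(q)=w$ (so $w\neq v$), let $\tau$ be the sign of $\varphi_q-\varphi_e$ at $x_{\max(v,w)}$, and
$$W(e,q)=\{t\in(x_{\max(v,w)},x_a):\ \mathrm{sign}(\varphi_q-\varphi_e)(t)=-\tau\}.$$
So $W(e,f)$ is the part of the common interval where $f$ is on the wrong side of $e$, namely not on the side on which it is when the common interval ends away from the shared vertex. Exchanging the two edges replaces $\tau$ by $-\tau$ and the difference by its negative, hence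
$$W(e,f)=W(f,e),\qquad W(e,q)=W(q,e).\tag{3}$$
If $e$ and $f$ do not cross, then $\varphi_f-\varphi_e$ has constant sign on the open common interval; by continuity this sign is $\tau$, so $W(e,f)=\emptyset$. The same holds for $q$.

**Following $e$.** For $f\in L_e\cup R_e$ put
$$\varphi'_f=\varphi_e\text{ on }W(e,f),\qquad\varphi'_f=\varphi_f\text{ elsewhere on the domain of } f.$$
On the common interval of $e$ and $f$ this is $\max(\varphi_e,\varphi_f)$ if $\tau=+$ and $\min(\varphi_e,\varphi_f)$ if $\tau=-$. We check that $\varphi_f'$ is a legitimate curve for $f$ in a pre-drawing.

- It is continuous with the right end values. On the common interval it is a maximum or minimum of continuous functions. At the end of the common interval away from the shared vertex, the sign of $\varphi_f-\varphi_e$ is $\tau$, so there $\varphi'_f=\varphi_f$. At the shared vertex $\varphi_e=\varphi_f$. So the pieces fit together, and the values at both endpoints of $f$ are unchanged.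
- It avoids vertices. At a vertex interior to the domain of $f$, $\varphi'_f$ equals $\varphi_f$, or it equals $\varphi_e$ at a point of $W(e,f)$, which is interior to the domain of $e$. In both cases the vertex is missed.

**The zero count.** Let $c\ne f$ be edges of $D$, let $W$ be a set of $x$-coordinates interior to the domains of both $c$ and $f$, and suppose that the function $\varphi'_f$ that equals $\varphi_c$ on $W$ and $\varphi_f$ elsewhere is continuous. Then, for every edge $h\notin\{c,f\}$, the alternation number of $\varphi'_f-\varphi_h$ satisfies
$$\mathrm{alt}(f',h)\le x(f,h)+x_W(c,h)-x_W(f,h).\tag{4}$$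
Indeed, by (1) it suffices to count zeros $t$ of $\varphi'_f-\varphi_h$ in the open common interval of $f$ and $h$. If $t\in W$, then $\varphi_c(t)=\varphi_h(t)$ with $t$ interior for both $c$ and $h$, so this is a crossing of $c$ and $h$ over $W$. If $t\notin W$, it is a crossing of $f$ and $h$ outside $W$.

**The sensible first attempt.** Let $D$ be a drawing with the fewest independent crossings, and suppose that $e$ and $f\in L_e$ cross. Write $a=r(e)$, $b=r(f)$, $W=W(e,f)$, and
$$T_h(e,f)=x_W(e,h)-x_W(f,h).$$
Keep all other edges fixed and let $f$ follow $e$ on $W$, or let $e$ follow $f$ on $W$. By (4), the number of independent crossings (measured by alternations) changes by at most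
$$\sum_{h\text{ indep. of }f}T_h(e,f)\quad\text{in the first case},\qquad-\sum_{h\text{ indep. of }e}T_h(e,f)\quad\text{in the second.}$$
If both sums ran over the same edges $h$, one of these bounds would be at most $0$, Lemma 1 would turn the result into a drawing, and $e,f$ would no longer cross.

But the sums run over different edges, and we can see exactly how they differ. An edge $h$ with $T_h(e,f)\ne0$ has a point over $W\subset(x_v,x_{\min(a,b)})$, so $r(h)\neq v$ and $l(h)\notin\{a,b\}$. For such $h$, independence of $f$ means $l(h)\ne v$ and $r(h)\ne b$, and independence of $e$ means $l(h)\neq v$ and $r(h)\ne a$. So the discrepancy comes from the edges of $R_e$ and of $R_f$. An edge of $R_e$ crosses $e$ for free, but when $f$ follows $e$, the crossing is copied onto $f$ and has to be paid for. Likewise for $R_f$ when $e$ follows $f$.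

**Both repairs can be bad.** Look at $D_0$ with $e=14$, $f=15$. At $x_4=6$ edge $15$ is below $14$, so $\tau=-$ and $W(14,15)=(0,4)$.

- Let $15$ follow $14$ on $(0,4)$. On $[1,\tfrac32)$ edge $24$ is above the new curve, on $(\tfrac32,\tfrac{16}3)$ below it, and then above it again. The alternation number for $15,24$ goes from $1$ to $2$. The other independent pairs $14,35$ and $24,35$ are not affected and have no crossings. The count goes from $1$ to $2$.
- Let $14$ follow $15$ on $(0,4)$. Edge $35$ starts below the new curve and is above it from $x=\tfrac52$ on, so the pair $14,35$ now has alternation number $1$. The pairs $15,24$ and $24,35$ keep $1$ and $0$. The count again goes from $1$ to $2$.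

Exchanging the two arcs over $(0,4)$ produces both effects, and the count becomes $3$. Of course $D_0$ is not optimal. The point is that no comparison involving only the pair $14,15$, with the other edges frozen, can work.

## Pushing all of $L_e\cup R_e$ off $e$ at once

The obstruction to pushing $f\in L_e$ off $e$ was an edge $q\in R_e$. So push $q$ off $e$ as well, at the same moment. Let $\Phi^e$ arise from $D$ by replacing $\varphi_f$ by $\varphi'_f$ for **every** $f\in L_e\cup R_e$, all other edges (including $e$) being unchanged; write $\varphi_h'=\varphi_h$ for these.

In $D_0$ with $e=14$ we have $L_e=\{15\}$ and $R_e=\{24\}$. At $x_2=1$ edge $24$ is above $14$, so $W(14,24)=(\tfrac32,6)$, and in $\Phi^{14}$ edge $24$ follows $14$ from $x=\tfrac32$ on. Edge $15$ is now $\min(\varphi_{14},\varphi_{15})$ and $24$ is $\max(\varphi_{14},\varphi_{24})$ on the relevant intervals. Edge $14$ separates them, so their alternation number is $0$. Edge $35$ does not meet $14$, so all independent pairs now have alternation number $0$. Pushing one edge made things worse; pushing both made them better.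

**Lemma 2.**
(a) $\Phi^e$ is a pre-drawing, and $\mathrm{alt}_{\Phi^e}(e,f)=0$ for $f\in L_e\cup R_e$.
(b) If $f\in L_e\cup R_e$, $h\notin\{e,f\}$ and $\varphi'_h=\varphi_h$, then with $W=W(e,f)$: $\ \mathrm{alt}_{\Phi^e}(f,h)\le x_W(e,h)+x(f,h)-x_W(f,h)$.
(c) If $f\in L_e$ and $q\in R_e$, then $\mathrm{alt}_{\Phi^e}(f,q)\le x(f,q)$.

*Proof.* **Part (a): the new curves are legitimate.** Each $\varphi'_f$ is continuous, has the right end values and avoids vertices, as checked above. Since it is the maximum, or the minimum, of $\varphi_e$ and $\varphi_f$ on the common interval, $\varphi_f'-\varphi_e$ does not change sign there, so $\mathrm{alt}_{\Phi^e}(e,f)=0$.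

**Part (b): a moved edge against an unmoved one.** This is the zero count (4) with $c=e$.

**Part (c): an edge of $L_e$ against an edge of $R_e$; this is the gain from moving both.** Let $f=vb$ and $q=wa$. Their common interval $I$ is $[x_{\max(v,w)},x_{\min(a,b)}]$, or is empty. It lies in the domain of $e$, and in the common intervals of $e,f$ and of $e,q$. So on $I$ each of $\varphi'_f$, $\varphi'_q$ is the maximum, or is the minimum, of $\varphi_e$ with the old function. If one is a maximum and the other a minimum, then $\varphi_e$ separates them and the alternation number is $0$. Suppose both are maxima. If $\max(\varphi_e,\varphi_f)>\max(\varphi_e,\varphi_q)$ at $t$, then the left side exceeds $\varphi_e(t)$, so it equals $\varphi_f(t)$, and it exceeds $\varphi_q(t)$; hence $\varphi_f(t)>\varphi_q(t)$. Symmetrically with $<$. So wherever $\varphi_f'-\varphi_q'$ is nonzero, it has the same sign as $\varphi_f-\varphi_q$, and $\mathrm{alt}_{\Phi^e}(f,q)\le\mathrm{alt}_D(f,q)=x(f,q)$. Two minima are symmetric. $\square$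

## Summing the changes over all centers

We have lost the choice between two repairs of a single pair: all edges around $e$ now move together. The remedy is to perform the push around each $e$ separately, always starting from the same drawing $D$, and to add up the changes. Put
$$\Delta_e=\sum_{\{g,h\}\text{ independent}}\bigl(\mathrm{alt}_{\Phi^e}(g,h)-x(g,h)\bigr).$$
For $e$ and $f\in L_e\cup R_e$ and $h\notin\{e,f\}$ let, as before, $T_h(e,f)=x_{W(e,f)}(e,h)-x_{W(e,f)}(f,h)$. By (3),
$$T_h(f,e)=-T_h(e,f).\tag{5}$$

Call $D$ **optimal** if its number of independent crossings is $\mathrm{mon\text{-}cr}_-(G)$. For optimal $D$ we have $\Delta_e\ge0$ for every $e$: by Lemmas 1 and 2(a) there is a drawing with at most $\mathrm{mon\text{-}cr}_-(G)+\Delta_e$ independent crossings, and no drawing has fewer than $\mathrm{mon\text{-}cr}_-(G)$.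

**Lemma 3.** If $D$ is optimal, then $\Delta_e=0$ for every $e$. Moreover $\mathrm{alt}_{\Phi^e}(f,q)=x(f,q)$ for every $e$ and all independent $f\in L_e$, $q\in R_e$.

*Proof.* **Step 1: bound one $\Delta_e$.** Sort the independent pairs by the classes $\{e\},L_e,R_e,S_e$. Pairs inside $L_e$ or inside $R_e$ are adjacent, so they are not counted, and neither are pairs of $e$ with an edge of $L_e\cup R_e$. Pairs $\{e,h\}$ with $h\in S_e$ and pairs inside $S_e$ are unchanged. There remain pairs of an edge of $L_e\cup R_e$ with an edge of $S_e$, to which Lemma 2(b) applies, and pairs of an edge of $L_e$ with one of $R_e$. Hence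
$$\Delta_e\le\sum_{f\in L_e\cup R_e}\ \sum_{\substack{h\in S_e\\h,f\text{ indep.}}}T_h(e,f)+\sum_{\substack{f\in L_e,\,q\in R_e\\\text{indep.}}}\bigl(\mathrm{alt}_{\Phi^e}(f,q)-x(f,q)\bigr).\tag{6}$$

**Step 2: the first sums cancel when (6) is summed over $e$.** The first sums run over ordered pairs $(e,f)$ of edges sharing a left endpoint or sharing a right endpoint. We pair $(e,f)$ with $(f,e)$.

*Shared left endpoint.* Let $e=va$ and $f=vb$. The pair $(e,f)$ contributes $\sum_{h\in A}T_h(e,f)$ with $A=\{h\in S_e:h,f\text{ indep.}\}$. By (5), the pair $(f,e)$ contributes $-\sum_{h\in B}T_h(e,f)$ with $B=\{h\in S_f:h,e\text{ indep.}\}$. Written out, for $h\neq e,f$: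

- $h\in A$ means $l(h)\ne v$, $r(h)\ne a$, and $l(h),r(h)\notin\{v,b\}$;
- $h\in B$ means $l(h)\neq v$, $r(h)\ne b$, and $l(h),r(h)\notin\{v,a\}$.

If $T_h(e,f)\neq0$, then $h$ has a point over $W(e,f)\subset(x_v,x_{\min(a,b)})$, so $r(h)\ne v$ and $l(h)\notin\{a,b\}$. For such $h$ both conditions reduce to: $l(h)\ne v$ and $r(h)\notin\{a,b\}$. So the two contributions cancel.

*Shared right endpoint.* Let $e=va$ and $q=wa$. For $h\ne e,q$, the condition for $(e,q)$ is $l(h)\ne v$, $r(h)\neq a$, $l(h),r(h)\notin\{w,a\}$; the condition for $(q,e)$ is $l(h)\neq w$, $r(h)\ne a$, $l(h),r(h)\notin\{v,a\}$. If $T_h(e,q)\ne0$, then $h$ has a point over $W(e,q)\subset(x_{\max(v,w)},x_a)$, so $l(h)\neq a$ and $r(h)\notin\{v,w\}$. Both conditions reduce to: $r(h)\ne a$ and $l(h)\notin\{v,w\}$. Again the contributions cancel.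

Compare with the failed attempt. There the index sets differed in the edges of $R_e$ and $R_f$. Now $R_e$ is excluded when $e$ is the center, because its edges are moved too, and $R_f$ is excluded by independence of $f$; for the center $f$ it is the other way around.

**Step 3: conclude.** For every monotone drawing $D$ we have shown
$$\sum_e\Delta_e\le\sum_e\ \sum_{\substack{f\in L_e,\,q\in R_e\\\text{indep.}}}\bigl(\mathrm{alt}_{\Phi^e}(f,q)-x(f,q)\bigr)\le0,\tag{7}$$
the last step by Lemma 2(c), each summand being at most $0$. If $D$ is optimal, the left side is at least $0$, since every $\Delta_e\ge0$. So equality holds throughout: every $\Delta_e$ is $0$, and every summand in the middle is $0$. $\square$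

**Check on $D_0$.** The inequality (7) needs no optimality, so it can be tested on $D_0$. For the center $14$ we found $\Delta_{14}=-1$.

For the center $15$: $14$ becomes $\max(\varphi_{14},\varphi_{15})$ on $[0,6]$, and $35$ follows $15$ on $W(15,35)=(\tfrac52,8)$, becoming $\min(\varphi_{15},\varphi_{35})$. The pair $14,35$ keeps alternation number $0$, and the pair $15,24$ keeps $1$. But $35$ now passes from above $24$ to below it at $x=\tfrac{16}3$, so the pair $24,35$ goes from $0$ to $1$. Hence $\Delta_{15}=+1$.

For the center $24$: $14$ follows $24$ on $(\tfrac32,6)$, where $24$ stays below $35$. No independent pair changes, so $\Delta_{24}=0$.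

For the center $35$: $15$ follows $35$ on $(\tfrac52,8)$ and is then above $24$ throughout, so the pair $15,24$ goes from $1$ to $0$. The other independent pairs are unchanged, so $\Delta_{35}=-1$.

The sum is $-1$. The contributions $T_{24}(15,35)=1$ and $T_{24}(35,15)=-1$ cancel, all other terms in the first sums of (6) are $0$, and the $-1$ that remains is the pair $15\in L_{14}$, $24\in R_{14}$ at the center $14$.

**Definition ($D^e$).** For an optimal $D$ and an edge $e$, let $D^e$ be a drawing obtained from $\Phi^e$ by Lemma 1, so $x_{D^e}(g,h)\le\mathrm{alt}_{\Phi^e}(g,h)$ for all pairs. Its number of independent crossings is at most $\mathrm{mon\text{-}cr}_-(G)+\Delta_e=\mathrm{mon\text{-}cr}_-(G)$. So $D^e$ is again optimal.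

## Clean edges stay clean

Call an edge *clean* in a drawing if it crosses no edge adjacent to it. Passing from $D$ to $D^e$ makes $e$ clean. We want to treat the edges one after another, so we must make sure that a later push does not spoil an edge that is already clean. The danger is this: a clean edge $g$ may cross $e$; a neighbor $f$ of $g$ is pushed onto $e$; then $f$ inherits a crossing with $g$. The second statement of Lemma 3 rules this out.

**Lemma 4.** Let $D$ be optimal. Then $e$ is clean in $D^e$, and every edge that is clean in $D$ is clean in $D^e$.

*Proof.* **Step 1: $e$ is clean in $D^e$.** By Lemma 2(a), $x_{D^e}(e,f)\le\mathrm{alt}_{\Phi^e}(e,f)=0$ for $f\in L_e\cup R_e$. Any other edge adjacent to $e$ shares with it a vertex that is the right endpoint of one and the left endpoint of the other, and such edges never cross.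

**Step 2: reduce the claim for a clean $g\ne e$ to a statement about crossings of $e$ and $g$.** Let $g\neq e$ be clean in $D$. If $g\in L_e\cup R_e$, then $g$ does not cross $e$, so $W(e,g)=\emptyset$. Hence $\varphi'_g=\varphi_g$ in all cases. Let $f$ share its left or its right endpoint with $g$. We must show $\mathrm{alt}_{\Phi^e}(g,f)=0$. If $\varphi'_f=\varphi_f$ (in particular if $f=e$), then $\mathrm{alt}_{\Phi^e}(g,f)=x(g,f)=0$. Otherwise $f\in L_e\cup R_e$. Put $W=W(e,f)$. Since $x(f,g)=0$, Lemma 2(b) gives
$$\mathrm{alt}_{\Phi^e}(f,g)\le x_W(e,g),$$
so it suffices to show $x_W(e,g)=0$.

**Step 3: $g$ adjacent to $e$.** Then $x(e,g)=0$, because $g$ is clean.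

**Step 4: $g$ independent of $e$; here we change the center from $e$ to $f$.** If $f\in L_e$, then $l(g)\neq l(e)=l(f)$, so $g$ shares its right endpoint with $f$; thus $e\in L_f$ and $g\in R_f$. If $f\in R_e$, then $r(g)\ne r(e)=r(f)$, so $g$ shares its left endpoint with $f$; thus $e\in R_f$ and $g\in L_f$. In both cases one of $e,g$ lies in $L_f$, the other in $R_f$, and they are independent. So Lemma 3, with center $f$, gives
$$\mathrm{alt}_{\Phi^f}(e,g)=x(e,g).$$
On the other hand, $g$ is unchanged in $\Phi^f$, since $g$ does not cross $f$ and so $W(f,g)=\emptyset$. By Lemma 2(b) with center $f$ and moved edge $e$, using $W(f,e)=W(e,f)=W$ from (3) and $x(f,g)=0$,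
$$\mathrm{alt}_{\Phi^f}(e,g)\le x_W(f,g)+x(e,g)-x_W(e,g)=x(e,g)-x_W(e,g).$$
Comparing the two, $x_W(e,g)=0$. $\square$

*Proof of Theorem 1.* Drawings exist by Lemma 1, applied for instance to the pre-drawing by parabolic arcs given earlier. So there is an optimal drawing; start with it. For the edges $e_1,\dots,e_m$ of $G$ in turn, replace the current drawing $D$ by $D^{e_i}$. All drawings remain optimal, by Lemma 3. By Lemma 4, after step $i$ the edges $e_1,\dots,e_i$ are clean. At the end all edges are clean, so no adjacent edges cross. The total number of crossings then equals the number of independent crossings, which is $\mathrm{mon\text{-}cr}_-(G)$. Hence $\mathrm{mon\text{-}cr}(G)\le\mathrm{mon\text{-}cr}_-(G)$, and the reverse inequality is trivial. $\blacksquare$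

## Weights, parallel edges, and the shape of optimal drawings

For positive edge weights $\omega$, let $\mathrm{mon\text{-}cr}^\omega(G)$ be the minimum of $\sum\omega_g\omega_hx(g,h)$ over all monotone drawings, the sum being over all pairs of edges, and let $\mathrm{mon\text{-}cr}^\omega_-(G)$ be the minimum of the same sum over independent pairs. In an ordered **multigraph**, parallel edges are regarded as adjacent.

For simple graphs the minima exist. Given any drawing, Lemma 1 with (2) yields one with $x=\chi$ that costs no more, and $\chi$ depends only on the signs $s_g(k)$, for which there are finitely many choices. For multigraphs, existence comes out of the proof of part 1.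

**Theorem 2.** Let $\omega>0$.

1. $\mathrm{mon\text{-}cr}^\omega_-(G)=\mathrm{mon\text{-}cr}^\omega(G)$ for every ordered multigraph $G$, and some drawing without adjacent crossings attains this value.
2. For any nonnegative penalties $\lambda(g,h)$ for crossings of adjacent pairs, the minimum of $\sum_{\text{indep.}}\omega_g\omega_hx(g,h)+\sum_{\text{adj.}}\lambda(g,h)x(g,h)$ equals $\mathrm{mon\text{-}cr}^\omega(G)$. In particular it does not matter which adjacent crossings are counted.
3. If $G$ is simple, in **every** drawing attaining $\mathrm{mon\text{-}cr}^\omega(G)$ no two adjacent edges cross and every two edges cross at most once.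
4. If $G$ is simple, **every** drawing attaining $\mathrm{mon\text{-}cr}^\omega_-(G)$ is turned into one of the drawings in 3 by the operations $D\mapsto D^e$, applied once for each edge, in any order. All intermediate drawings attain $\mathrm{mon\text{-}cr}^\omega_-(G)$.
5. The vertices may be placed at arbitrarily prescribed points $(x_k,y_k)$ with $x_1<\dots<x_n$.

*Proof.* **Parts 1 and 4 for simple $G$: the cancellation survives weights.** Call $D$ optimal if it attains $\mathrm{mon\text{-}cr}_-^\omega(G)$, and put
$$\Delta_e=\sum_{\{g,h\}\text{ indep.}}\omega_g\omega_h\bigl(\mathrm{alt}_{\Phi^e}(g,h)-x(g,h)\bigr).$$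
As before, $\Delta_e\ge0$ for optimal $D$. Now sum $\omega_e\Delta_e$ over $e$. In the bound corresponding to (6), the term $T_h(e,f)$ occurs in $\omega_e\Delta_e$ with coefficient $\omega_e\omega_f\omega_h$. The term $T_h(f,e)=-T_h(e,f)$ occurs in $\omega_f\Delta_f$ with the same coefficient, and by Step 2 of the proof of Lemma 3 the same edges $h$ contribute to both. So these terms cancel. The remaining terms $\omega_e\omega_f\omega_q(\mathrm{alt}_{\Phi^e}(f,q)-x(f,q))$ are at most $0$ by Lemma 2(c). Hence $0\le\sum_e\omega_e\Delta_e\le0$. As the weights are positive, all $\Delta_e=0$ and $\mathrm{alt}_{\Phi^e}(f,q)=x(f,q)$ for all $e$ and all independent $f\in L_e$, $q\in R_e$. So $D^e$ is again optimal. The proof of Lemma 4 uses only this equality and Lemma 2, so it applies verbatim, and so does the final argument, for any starting optimal drawing and any order of the edges. The final drawing has no adjacent crossings and independent cost $\mathrm{mon\text{-}cr}^\omega_-(G)$, so its total cost is $\mathrm{mon\text{-}cr}^\omega_-(G)$. This gives $\mathrm{mon\text{-}cr}^\omega(G)\le\mathrm{mon\text{-}cr}^\omega_-(G)$, hence equality, and shows that the final drawing attains $\mathrm{mon\text{-}cr}^\omega(G)$. This is part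 1 for simple $G$, and part 4.

**Part 1 for multigraphs, lower bound: choose random representatives.** Let $G_0$ be the underlying simple graph, and give each edge $c$ of $G_0$ the weight $\Omega_c$, the total weight of its parallel class. Given a drawing of $G$, choose from each class $c$, independently, one representative, namely $f$ with probability $\omega_f/\Omega_c$. The chosen edges form a monotone drawing of $G_0$. Its expected $\Omega$-weighted independent crossing sum is
$$\sum_{\{c,c'\}\text{ indep.}}\Omega_c\Omega_{c'}\sum_{f\in c,\,f'\in c'}\frac{\omega_f}{\Omega_c}\,\frac{\omega_{f'}}{\Omega_{c'}}\,x(f,f')=\sum_{\{f,f'\}\text{ indep.}}\omega_f\omega_{f'}x(f,f').$$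
Some choice does at most as badly as the expectation, so $\mathrm{mon\text{-}cr}_-^\Omega(G_0)$ is at most the weighted independent crossing sum of any drawing of $G$.

**Part 1 for multigraphs, upper bound: run parallel copies close together.** Take a drawing of $G_0$ without adjacent crossings and of cost $\mathrm{mon\text{-}cr}^\Omega_-(G_0)$. Applying Lemma 1 to it once more increases no $x(c,c')$, so we may assume that it consists of straight segments between consecutive lines $x=x_k$, with crossings only inside the open strips, as constructed in Lemma 1. Let $\eta_c(t)=\min(t-x_{l(c)},\,x_{r(c)}-t)$ on the domain of $c$. This function is $1$-Lipschitz, positive inside and zero at the ends. For each $f$ in class $c$ choose $\varepsilon_f\in[0,\varepsilon]$, distinct within the class, and draw $f$ as $\varphi_f=\varphi_c+\varepsilon_f\eta_c$. We check that this works for small $\varepsilon>0$.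

- *Vertices.* There are finitely many nonzero values $|\varphi_c(x_k)-y_k|$ with $l(c)<k<r(c)$, so for small $\varepsilon$ no copy passes through a foreign vertex.
- *Two copies in the same class.* They differ by $(\varepsilon_f-\varepsilon_{f'})\eta_c\ne0$ inside, so they meet only at their endpoints.
- *Copies $f,f'$ of $c\neq c'$.* If the common interval is at most a point, there is nothing to check. Otherwise let $\psi=\varphi_c-\varphi_{c'}$. Each zero of $\psi$ on the common interval is either a crossing inside a strip, near which $\psi$ is linear with nonzero slope, or a common endpoint, next to which $\psi$ is linear on a strip; there too the slope is nonzero, because the two segments end at different points on the other side of the strip. Choose small closed neighborhoods of these zeros in the common interval, each contained in such a linear piece. The perturbation $\varepsilon_f\eta_c-\varepsilon_{f'}\eta_{c'}$ is $2\varepsilon$-Lipschitz, so for small $\varepsilon$ the difference $\varphi_f-\varphi_{f'}$ is strictly monotone in each neighborhood. At a common endpoint it vanishes, and so it has no other zero in that neighborhood. Around a crossing, $\psi$ has opposite signs at the two ends of the neighborhood, and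 for small $\varepsilon$ so does $\varphi_f-\varphi_{f'}$; so there is exactly one zero, a sign change. Outside the neighborhoods $|\psi|$ is bounded below by a positive constant, so for small $\varepsilon$ there is no zero. Hence $x(f,f')=x(c,c')$, with all crossings proper.
- *Triple points.* Choose the neighborhoods, for all pairs of edges of $G_0$ together, so small that neighborhoods of different $x$-coordinates are disjoint. Three copies through a common crossing point would belong to three different classes, and the point would lie over neighborhoods of crossings of all three pairs of classes. These would have the same $x$-coordinate, so the three edges of $G_0$ would have a common crossing point, which is excluded.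

So we have a monotone drawing of $G$ in which no adjacent (including parallel) edges cross. Its total weighted cost is
$$\sum_{\{c,c'\}}x(c,c')\sum_{f\in c,\,f'\in c'}\omega_f\omega_{f'}=\sum_{\{c,c'\}}\Omega_c\Omega_{c'}x(c,c')=\mathrm{mon\text{-}cr}_-^\Omega(G_0).$$
Therefore, with infima in place of minima for the moment,
$$\mathrm{mon\text{-}cr}^\omega(G)\le\mathrm{mon\text{-}cr}_-^\Omega(G_0)\le\mathrm{mon\text{-}cr}_-^\omega(G)\le\mathrm{mon\text{-}cr}^\omega(G).$$
All are equal, and the drawing just built attains them.

**Part 2: penalties.** The penalized cost of any drawing is at least its independent part, hence at least $\mathrm{mon\text{-}cr}_-^\omega(G)$. The drawing from part 1 has no adjacent crossings, so it attains this value, which equals $\mathrm{mon\text{-}cr}^\omega(G)$.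

**Part 3, adjacent edges.** Let $G$ be simple and let $D$ attain $\mathrm{mon\text{-}cr}^\omega(G)=\mathrm{mon\text{-}cr}^\omega_-(G)$. The independent part of its cost is already at least $\mathrm{mon\text{-}cr}_-^\omega(G)$. As the weights are positive, there are no adjacent crossings.

**Part 3, at most one crossing per pair: here the two-way comparison works, because all pairs are counted.** Suppose $f$ and $g$ cross at least twice, and let $p_1<p_2$ be the $x$-coordinates of two consecutive crossings. Let $J=(p_1,p_2)$ and
$$\delta=\sum_{h\ne f,g}\omega_h\bigl(x_J(g,h)-x_J(f,h)\bigr).$$
Let $f$ follow $g$ on $J$. The new curve is continuous, since $\varphi_f=\varphi_g$ at $p_1$ and $p_2$, and it avoids vertices, since $J$ is interior to both domains. So this is a pre-drawing. For $h\ne f,g$, (4) gives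
$$\mathrm{alt}(f',h)\le x(f,h)+x_J(g,h)-x_J(f,h).$$
For the pair $f,g$: the crossings of $f$ and $g$ cut the open common interval into pieces of alternating sign of $\varphi_f-\varphi_g$. On the piece $J$ the difference has become zero, and the pieces just before $p_1$ and just after $p_2$ have the same sign. So $\mathrm{alt}(f',g)\le x(f,g)-2$. All other pairs are unchanged. In total the cost, measured by alternation numbers, changes by at most $\omega_f\delta-2\omega_f\omega_g$. Letting $g$ follow $f$ on $J$ instead changes it by at most $-\omega_g\delta-2\omega_f\omega_g$. If $\delta\le0$ the first bound is negative, and if $\delta\ge0$ the second is. Lemma 1 then yields a drawing of smaller cost, a contradiction.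

**Part 5: moving the vertices.** Take any drawing, with vertices at $(x_k,y_k^0)$, and apply the shear $(x,y)\mapsto(x,y+\lambda(x))$, where $\lambda$ is continuous and piecewise linear with $\lambda(x_k)=y_k-y_k^0$. If the $x_k$ are to be changed, first apply an increasing piecewise linear change of the $x$-coordinate. Both maps are homeomorphisms of the plane that send vertical lines to vertical lines and preserve above and below on them. So they preserve monotone drawings and all crossings. $\blacksquare$
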